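\title{Flatness of all one-sided Banach modules implies amenability}

\begin{abstract}
Over an amenable Banach algebra every Banach left module and every Banach right module is flat. We prove the converse, and flatness of all left modules alone, or of all right modules alone, is enough. The result is quantitative: the least norm of a virtual diagonal of the unitization $A^\sharp$ equals the supremum of the flatness constants of the free modules $(A^\sharp)^n$ over all equivalent contractive norms. A single $\ell^1$-sum of such renormed free modules tests amenability. The proof averages a one-sided splitting over a finite group whose group algebra imitates, approximately, right multiplication by finitely many given elements of the algebra.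
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a complex Banach algebra, with or without identity. A \emph{Banach left $A$-module} is a Banach space $E$ that is a left $A$-module with $\|a\cdot x\|\le C\|a\|\|x\|$ for some constant $C$; Banach right modules and bimodules are defined in the same way. We drop the word ``Banach''. A \emph{morphism} is a bounded linear map that commutes with the action. The dual space $E'$ of a left module is a right module, and the dual space of a right module is a left module, under
\begin{equation}\label{eq:dual}
\langle x,\lambda\cdot a\rangle=\langle a\cdot x,\lambda\rangle,\qquad \langle x,a\cdot\lambda\rangle=\langle x\cdot a,\lambda\rangle\qquad(a\in A,\ x\in E,\ \lambda\in E'),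
\end{equation}
respectively. The dual of a bimodule is a bimodule under both formulas.

A morphism $T:X\to Y$ is an \emph{admissible monomorphism} if it is injective and its range is closed and complemented in $Y$ as a Banach space. By the open mapping theorem this holds exactly when $T$ has a bounded linear left inverse, which need not be a morphism. A left module $J$ is \emph{injective} if for every admissible monomorphism $T:X\to Y$ of left modules and every morphism $S:X\to J$ there is a morphism $R:Y\to J$ with $RT=S$; injective right modules are defined in the same way. Admissibility removes the Banach space obstructions to extending $S$, so injectivity measures only the module obstruction. A left or right module $E$ is \emph{flat} if $E'$ is injective.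

A \emph{derivation} from $A$ into a bimodule $Y$ is a linear map $D$ with $D(ab)=a\cdot Db+Da\cdot b$, and it is \emph{inner} if $Da=a\cdot\xi-\xi\cdot a$ for some $\xi\in Y$. The algebra $A$ is \emph{amenable} if every continuous derivation from $A$ into a dual bimodule $X'$ is inner. The following fact is known, and we use it without proof.

\begin{theorem}\label{thm:known}
If $A$ is amenable, then every left $A$-module and every right $A$-module is flat.
\end{theorem}

The problem considered here comes from \cite{slides}: it is conjectured that the converse holds, that is, that $A$ is amenable whenever every left $A$-module and every right $A$-module is flat.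

There are reasons to doubt this. Amenability concerns the two actions on a bimodule at once, while flatness sees one action at a time. The first modules one tests, the free ones, are flat over every Banach algebra (Lemmas~\ref{lem:flat} and~\ref{lem:retract}). And the purely algebraic analog is false. Over the field $L=\mathbb C(t)$ every module is a vector space, hence injective. Let $L^*$ be the space of all $\mathbb C$-linear functionals on the bimodule $L$, and fix $\lambda\ne0$ in $L^*$. Then $Df=f'\cdot\lambda$ is a derivation $L\to L^*$ with $Dt=\lambda\neq0$, while every inner derivation vanishes because the two actions on $L^*$ coincide. A proof must therefore use the norms. It uses them through two operations that have no algebraic content: a module can be renormed, and infinitely many renormed modules can be collected in an $\ell^1$-sum.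

Let $U=A^\sharp=A\oplus\mathbb C1$ be the unitization, with $\|a+\mu1\|=\|a\|+|\mu|$; the identity is adjoined even if $A$ has one. Every $A$-module is a unital $U$-module, and $A$-morphisms are the same as $U$-morphisms.

\begin{theorem}\label{thm:main}
For a Banach algebra $A$ the following are equivalent:
\begin{enumerate}
\item[(a)] $A$ is amenable;
\item[(b)] every left $A$-module is flat;
\item[(c)] every right $A$-module is flat;
\item[(d)] the single left module $E_A$ of Definition~\ref{def:EA} is flat.
\end{enumerate}
The module $E_A$ is an $\ell^1$-sum of modules each of which is isomorphic to a finite free module $(A^\sharp)^k$. In particular, the conjecture is true.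
\end{theorem}

Behind Theorem~\ref{thm:main} is an identity between two constants. Recall that the projective tensor product $X\hat\otimes Y$ of Banach spaces is the completion of $X\otimes Y$ in the norm $\|z\|=\inf\sum_k\|x_k\|\|y_k\|$, the infimum over all representations $z=\sum_kx_k\otimes y_k$. Its dual is isometrically the space of bounded bilinear forms on $X\times Y$, and bounded operators $S,T$ induce an operator $S\otimes T$ of norm at most $\|S\|\|T\|$.

The first constant measures flatness. For a left module $E$, the space $U\hat\otimes E$ is a left module under $u\cdot(v\otimes x)=uv\otimes x$, and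
\[
\pi_E:U\hat\otimes E\to E,\qquad u\otimes x\mapsto u\cdot x,
\]
is a morphism. A \emph{splitting} for $E$ is a morphism of right modules $R:(U\hat\otimes E)'\to E'$ with $R\,\pi_E'=\mathrm{id}_{E'}$. Let $K(E)\in[0,\infty]$ be the infimum of the norms of the splittings for $E$, with $K(E)=\infty$ if there is none. We shall see that $E$ is flat exactly when $K(E)<\infty$. To compare the constants of different modules we normalize the action: $E$ is \emph{contractive} if $\|u\cdot x\|\le\|u\|\|x\|$ for $u\in U$, $x\in E$.

The second constant measures amenability. The space $U\hat\otimes U$ is a $U$-bimodule under $u\cdot(v\otimes w)=uv\otimes w$ and $(v\otimes w)\cdot u=v\otimes wu$, so its dual and bidual are bimodules by \eqref{eq:dual}. Write $\pi=\pi_U$ for the multiplication map. A \emph{virtual diagonal} for $U$ is an element $M\in(U\hat\otimes U)''$ with $u\cdot M=M\cdot u$ for all $u\in U$ and $\pi''(M)=1$, where $U$ is regarded as a subspace of $U''$. Let $AM(U)$ be the infimum of the norms of the virtual diagonals, with $AM(U)=\infty$ if there is none.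

\begin{theorem}\label{thm:constant}
For every Banach algebra $A$, with values in $[1,\infty]$,
\begin{align*}
AM(A^\sharp)&=\sup\{K(E): E \text{ a contractive left $A$-module}\}\\
&=\sup\{K(E): E=(A^\sharp)^n \text{ with an equivalent contractive norm},\ n\in\mathbb N\}.
\end{align*}
\end{theorem}

The proof runs as follows. Right multiplication by $a\in U$ is an endomorphism of the left module $U$, and a virtual diagonal corresponds to a splitting that respects all these endomorphisms. A splitting can be made to respect a finite group of isometric automorphisms by averaging (Section~\ref{sec:averaging}). Given $a_1,\dots,a_m\in U$, we build a finite group $G$ and a norm on the free module $U^G$ such that $G$ acts isometrically and certain sums of group elements behave almost like right multiplication by the $a_i$ (Sections~\ref{sec:modules} and~\ref{sec:group}). The averaged splitting gives an element of $(U\hat\otimes U)''$ that almost commutes with $a_1,\dots,a_m$, and a uniform bound on the constants $K(E)$ allows a weak* limit (Section~\ref{sec:proofs}).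

\section{The flatness constant}\label{sec:K}

We use one identity repeatedly. If $T:E\to F$ is a morphism of left modules, then $\mathrm{id}\otimes T:U\hat\otimes E\to U\hat\otimes F$ is a morphism of norm at most $\|T\|$, and
\begin{equation}\label{eq:natural}
\pi_F\,(\mathrm{id}\otimes T)=T\,\pi_E ,
\end{equation}
since both sides send $u\otimes x$ to $u\cdot Tx$. The adjoint of a morphism of left modules is a morphism of right modules, by \eqref{eq:dual}.

\begin{lemma}\label{lem:flat}
A left module $E$ is flat if and only if $K(E)<\infty$.
\end{lemma}

\begin{proof}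
Let $E$ be flat. The bounded linear map $j(x)=1\otimes x$ satisfies $\pi_Ej=\mathrm{id}$, so $j'\pi_E'=\mathrm{id}$ and $\pi_E'$ is an admissible monomorphism of right modules. Since $E'$ is injective, the identity of $E'$ extends along $\pi_E'$ to a morphism $R$ with $R\pi_E'=\mathrm{id}$.

Conversely, let $R$ be a splitting for $E$, let $T:X\to Y$ be an admissible monomorphism of right modules with bounded linear left inverse $Q$, and let $S:X\to E'$ be a morphism. Define $V:Y\to(U\hat\otimes E)'$ by $(Vy)(u\otimes x)=\langle x,SQ(y\cdot u)\rangle$. It is bounded, and it is a morphism because $V(y\cdot a)(u\otimes x)=\langle x,SQ(y\cdot au)\rangle=(Vy)(au\otimes x)$. For $\xi\in X$,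
\[
(VT\xi)(u\otimes x)=\langle x,SQT(\xi\cdot u)\rangle=\langle x,(S\xi)\cdot u\rangle=\langle u\cdot x,S\xi\rangle ,
\]
so $VT=\pi_E'S$. Hence $RV:Y\to E'$ is a morphism with $RVT=S$.
\end{proof}

\begin{lemma}\label{lem:retract}
\begin{enumerate}
\item[(i)] If $E=U^n$ with a norm equivalent to the product norm, then $K(E)<\infty$.
\item[(ii)] If $\iota:F\to E$ and $p:E\to F$ are morphisms of left modules with $p\iota=\mathrm{id}_F$ and $\|\iota\|,\|p\|\le1$, then $K(F)\le K(E)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\delta_1,\dots,\delta_n$ be the standard basis. The map $\rho(u_1,\dots,u_n)=\sum_ku_k\otimes\delta_k$ is a morphism $E\to U\hat\otimes E$ with $\pi_E\rho=\mathrm{id}$, so $\rho'$ is a splitting.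

(ii) Let $R$ be a splitting for $E$ and put $R_F=\iota'R\,(\mathrm{id}\otimes p)'$, a morphism of right modules with $\|R_F\|\le\|R\|$. By \eqref{eq:natural}, $(\mathrm{id}\otimes p)'\pi_F'=\pi_E'p'$, so $R_F\pi_F'=\iota'R\pi_E'p'=(p\iota)'=\mathrm{id}$.
\end{proof}

Let $(E_k)$ be a family of contractive left modules. The $\ell^1$-sum $E$ of the family, the space of $(x_k)$ with $\sum_k\|x_k\|<\infty$, is again a contractive module under the coordinatewise action; contractivity is what keeps the action bounded. The coordinate embeddings and projections satisfy the hypotheses of Lemma~\ref{lem:retract}(ii), so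
\begin{equation}\label{eq:sum}
\sup_kK(E_k)\le K(E).
\end{equation}
This turns the qualitative hypothesis of Theorem~\ref{thm:main}(b) into a uniform bound: if every left module is flat, then $K$ is bounded on contractive modules, for otherwise the $\ell^1$-sum of modules $E_n$ with $K(E_n)>n$ would not be flat. The next example shows that the bound already has content for a free module of rank one.

\begin{example}\label{ex:nilpotent}
Let $A=\mathbb Ca$ with $a^2=0$ and $\|a\|=1$. It is not amenable: on $\mathbb C$ with both actions zero, $Da=1$ defines a derivation that is not inner. For $0<\delta\le1$ let $E_\delta$ be $U$ with the norm $\|\alpha+\beta a\|_\delta=|\alpha|+\delta|\beta|$. It is contractive, since $\|a(\alpha+\beta a)\|_\delta=\delta|\alpha|$. We claim that $K(E_\delta)=1/\delta$.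

All spaces are finite-dimensional, so a splitting is the adjoint of a morphism $\rho:E_\delta\to U\hat\otimes E_\delta$ with $\pi_{E_\delta}\rho=\mathrm{id}$. Since $U$ carries the $\ell^1$-norm of the basis $1,a$, we have $\|1\otimes y+a\otimes z\|=\|y\|_\delta+\|z\|_\delta$. Write $\rho(1)=1\otimes y+a\otimes z$. Then $y+az=1$, so $y\in 1+\mathbb Ca$ and $\|y\|_\delta\ge1$. Now $\rho(a)=a\cdot\rho(1)=a\otimes y$ has norm at least $1$, while $\|a\|_\delta=\delta$; thus $\|\rho\|\ge1/\delta$. The choice $\rho(v)=v\otimes1$ gives $\|\rho(\alpha+\beta a)\|=|\alpha|+|\beta|$ and so $\|\rho\|=1/\delta$.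

Each $E_\delta$ is isomorphic to $U$ and flat, but by \eqref{eq:sum} the $\ell^1$-sum of the modules $E_{1/n}$ is not flat.
\end{example}

\section{Virtual diagonals}\label{sec:diagonals}

For $\Phi\in(U\hat\otimes U)'$, $M\in(U\hat\otimes U)''$ and $a,u,v\in U$, the rules \eqref{eq:dual} read
\begin{equation}\label{eq:actions}
\begin{aligned}
(\Phi\cdot a)(u\otimes v)&=\Phi(au\otimes v), &\qquad \langle\Phi,a\cdot M\rangle&=\langle\Phi\cdot a,M\rangle,\\
(a\cdot\Phi)(u\otimes v)&=\Phi(u\otimes va), &\qquad \langle\Phi,M\cdot a\rangle&=\langle a\cdot\Phi,M\rangle .
\end{aligned}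
\end{equation}
The condition $\pi''(M)=1$ says that $\langle\pi'\lambda,M\rangle=\lambda(1)$ for all $\lambda\in U'$, where $(\pi'\lambda)(u\otimes v)=\lambda(uv)$. A virtual diagonal is used as an averaging device: one pairs it with a bilinear form in $(u,v)$, and the relation $a\cdot M=M\cdot a$ moves $a$ from the left of $u$ to the right of $v$. We need two instances. The first is Johnson's argument.

\begin{lemma}\label{lem:johnson}
If $U$ has a virtual diagonal, then $A$ is amenable.
\end{lemma}

\begin{proof}
Let $M$ be a virtual diagonal, $X$ an $A$-bimodule and $D:A\to X'$ a continuous derivation. Regard $X$ as a unital $U$-bimodule and put $D1=0$. Then $D:U\to X'$ is a continuous derivation, since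
\[
D\big((a+\mu)(b+\nu)\big)=D(ab)+\mu Db+\nu Da=(a+\mu)\cdot Db+Da\cdot(b+\nu).
\]
For $x\in X$ let $\Phi_x(u\otimes v)=\langle x,u\cdot Dv\rangle$. This is a bounded form depending boundedly and linearly on $x$, so $\langle x,\xi\rangle=\langle\Phi_x,M\rangle$ defines $\xi\in X'$. Fix $a\in A$. First, $\Phi_{x\cdot a}(u\otimes v)=\langle x,au\cdot Dv\rangle$, so $\Phi_{x\cdot a}=\Phi_x\cdot a$. Second, $(u\cdot Dv)\cdot a=u\cdot D(va)-uv\cdot Da$ gives $\Phi_{a\cdot x}=a\cdot\Phi_x-\pi'\lambda_x$ with $\lambda_x(u)=\langle x,u\cdot Da\rangle$. Therefore
\[
\langle x,a\cdot\xi-\xi\cdot a\rangle=\langle\Phi_{x\cdot a}-\Phi_{a\cdot x},M\rangle=\langle\Phi_x,a\cdot M-M\cdot a\rangle+\lambda_x(1)=\langle x,Da\rangle ,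
\]
and $D$ is inner.
\end{proof}

The second instance is the easy inequality of Theorem~\ref{thm:constant}: one virtual diagonal splits all contractive modules with the same bound.

\begin{lemma}\label{lem:easy}
If $M$ is a virtual diagonal for $U$ and $E$ is a contractive left module, then $K(E)\le\|M\|$.
\end{lemma}

\begin{proof}
For $\Phi\in(U\hat\otimes E)'$ and $x\in E$ put $\Phi_x(u\otimes v)=\Phi(u\otimes v\cdot x)$. By contractivity $\|\Phi_x\|\le\|\Phi\|\|x\|$, so $\langle x,R\Phi\rangle=\langle\Phi_x,M\rangle$ defines $R:(U\hat\otimes E)'\to E'$ with $\|R\|\le\|M\|$. Evaluating on $u\otimes v$ shows that $(\Phi\cdot a)_x=\Phi_x\cdot a$ (both give $\Phi(au\otimes v\cdot x)$) and $\Phi_{a\cdot x}=a\cdot\Phi_x$ (both give $\Phi(u\otimes va\cdot x)$). Hence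
\[
\langle x,R(\Phi\cdot a)\rangle=\langle\Phi_x,a\cdot M\rangle=\langle\Phi_x,M\cdot a\rangle=\langle\Phi_{a\cdot x},M\rangle=\langle x,(R\Phi)\cdot a\rangle ,
\]
and $R$ is a morphism of right modules. If $\Phi=\pi_E'\lambda$, then $\Phi_x(u\otimes v)=\lambda(uv\cdot x)$, that is, $\Phi_x=\pi'\mu$ with $\mu(u)=\lambda(u\cdot x)$. So $\langle x,R\pi_E'\lambda\rangle=\mu(1)=\lambda(x)$.
\end{proof}

The rest of the paper reverses Lemma~\ref{lem:easy}: from splittings of bounded norm, one for each module and unrelated to each other, we must recover a virtual diagonal.

\section{Averaging a splitting}\label{sec:averaging}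

For $a\in U$ let $r_a:U\to U$ be right multiplication, $r_a(v)=va$. It is an endomorphism of the left module $U$. To see the mechanism, ignore the duals for a moment and consider a morphism $\rho:U\to U\hat\otimes U$ of left modules with $\pi\rho=\mathrm{id}$; its adjoint is a splitting for $U$. Such a $\rho$ has the form $\rho(v)=v\cdot m$ with $m=\rho(1)$ and $\pi(m)=1$. The maps $\rho\,r_a$ and $(\mathrm{id}\otimes r_a)\rho$ send $v$ to $va\cdot m$ and $v\cdot m\cdot a$, so
\[
a\cdot m=m\cdot a\iff \rho\,r_a=(\mathrm{id}\otimes r_a)\,\rho .
\]
What a one-sided splitting lacks is equivariance under the endomorphisms $r_a$, and equivariance under a finite group can be produced by averaging.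

\begin{example}\label{ex:idempotent}
Let $p\in A$ be an idempotent and $h=1-2p$, so that $h^2=1$ and $r_h$ is an involution. For $\rho$ as above put $\tilde\rho=\frac12\big(\rho+(\mathrm{id}\otimes r_h)\,\rho\,r_h\big)$. This is again a morphism, $\pi\tilde\rho=\frac12(\mathrm{id}+r_hr_h)=\mathrm{id}$ by \eqref{eq:natural}, and $\tilde\rho(1)=\frac12(m+h\cdot m\cdot h)$ commutes with $h$, hence with $p$. For the trivial choice $m=1\otimes1$,
\[
\tilde\rho(1)=\tfrac12(1\otimes1+h\otimes h)=p\otimes p+(1-p)\otimes(1-p),
\]
and both $p\cdot\tilde\rho(1)$ and $\tilde\rho(1)\cdot p$ equal $p\otimes p$. The averaging may multiply the norm by $\frac12(1+\|h\|^2)$. If instead the module $U$ carries the contractive norm $\max\{\|v\|,\|vh\|\}$, then $r_h$ is an isometry and averaging costs nothing. The price has moved into the flatness constant of the renormed module, which is the quantity our hypothesis controls.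
\end{example}

A general element $a$ does not lie in the span of a finite group of invertible elements of $U$: in Example~\ref{ex:nilpotent}, $(\alpha+\beta a)^n=\alpha^n+n\alpha^{n-1}\beta a$ shows that all elements of finite order are scalars. So we let a group act on a larger module $E$, linked to $U$ by a morphism $\omega:E\to U$ and a vector $\tau$ over $1$, and we ask only that a linear combination $\sigma$ of group elements imitate $a$ approximately. The next proposition says which two quantities must be small. Example~\ref{ex:idempotent} corresponds to $E=U$, $\omega=\mathrm{id}$, $\tau=1$, $a=h$, $\sigma=r_h$, where both quantities vanish.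

\begin{proposition}\label{prop:transfer}
Let $E$ be a left module, $\Gamma$ a finite group of isometric module automorphisms of $E$, $\omega:E\to U$ a morphism with $\|\omega\|\le1$, and $\tau\in E$ a vector with $\|\tau\|\le1$ and $\omega(\tau)=1$. For every $K>K(E)$ there is $M\in(U\hat\otimes U)''$ with $\|M\|\le K$ and $\pi''(M)=1$ such that, for all $a\in U$ and all $\sigma$ in the linear span of $\Gamma$,
\begin{equation}\label{eq:transfer}
\|a\cdot M-M\cdot a\|\le K\big(\|a\cdot\tau-\sigma\tau\|+\|\omega\sigma-r_a\omega\|\big).
\end{equation}
\end{proposition}

\begin{proof}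
\emph{An equivariant splitting.} Let $R_0$ be a splitting for $E$ with $\|R_0\|\le K$, and put
\[
R=\frac1{|\Gamma|}\sum_{\theta\in\Gamma}\theta'R_0\,(\mathrm{id}\otimes\theta^{-1})'.
\]
Each term is a morphism of right modules, of norm at most $K$ because $\theta$ and $\theta^{-1}$ are isometries. By \eqref{eq:natural}, $(\mathrm{id}\otimes\theta^{-1})'\pi_E'=\pi_E'(\theta^{-1})'$, so each term composed with $\pi_E'$ is $\theta'(\theta^{-1})'=\mathrm{id}$. Thus $R$ is a splitting with $\|R\|\le K$. For $\kappa\in\Gamma$ we have $\kappa'\theta'=(\theta\kappa)'$, and with $\psi=\theta\kappa$ we have $(\mathrm{id}\otimes\theta^{-1})'=(\mathrm{id}\otimes\kappa\psi^{-1})'=(\mathrm{id}\otimes\psi^{-1})'(\mathrm{id}\otimes\kappa)'$. As $\theta$ runs over $\Gamma$ so does $\psi$, whence $\kappa'R=R(\mathrm{id}\otimes\kappa)'$. By linearity,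
\begin{equation}\label{eq:equivariant}
\sigma'R=R\,(\mathrm{id}\otimes\sigma)'\qquad(\sigma\in\operatorname{span}\Gamma).
\end{equation}

\emph{The element $M$.} For $\Phi\in(U\hat\otimes U)'$ put $\hat\Phi=(\mathrm{id}\otimes\omega)'\Phi\in(U\hat\otimes E)'$ and $\langle\Phi,M\rangle=\langle\tau,R\hat\Phi\rangle$. Then $\|\hat\Phi\|\le\|\Phi\|$ and $\|M\|\le K$. For $\lambda\in U'$, \eqref{eq:natural} gives $(\mathrm{id}\otimes\omega)'\pi'\lambda=\pi_E'\omega'\lambda$, so $\langle\pi'\lambda,M\rangle=\langle\tau,\omega'\lambda\rangle=\lambda(1)$. Thus $\pi''(M)=1$.

\emph{The commutator.} The left action of $a$ on $M$ passes through the module structure: $(\mathrm{id}\otimes\omega)'$ and $R$ are morphisms of right modules, so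
\[
\langle\Phi,a\cdot M\rangle=\langle\tau,(R\hat\Phi)\cdot a\rangle=\langle a\cdot\tau,R\hat\Phi\rangle .
\]
The right action lives on the second tensor factor: $a\cdot\Phi=(\mathrm{id}\otimes r_a)'\Phi$ by \eqref{eq:actions}, so
\[
\langle\Phi,M\cdot a\rangle=\langle\tau,R\,(\mathrm{id}\otimes r_a\omega)'\Phi\rangle .
\]
Equivariance connects the two, since \eqref{eq:equivariant} gives
\[
\langle\sigma\tau,R\hat\Phi\rangle=\langle\tau,R\,(\mathrm{id}\otimes\sigma)'(\mathrm{id}\otimes\omega)'\Phi\rangle=\langle\tau,R\,(\mathrm{id}\otimes\omega\sigma)'\Phi\rangle .
\]
Adding and subtracting this quantity,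
\[
\langle\Phi,a\cdot M-M\cdot a\rangle=\langle a\cdot\tau-\sigma\tau,R\hat\Phi\rangle+\big\langle\tau,R\,\big(\mathrm{id}\otimes(\omega\sigma-r_a\omega)\big)'\Phi\big\rangle ,
\]
and the two terms are bounded by $K\|a\cdot\tau-\sigma\tau\|\|\Phi\|$ and $K\|\omega\sigma-r_a\omega\|\|\Phi\|$.
\end{proof}

Neither the order of $\Gamma$ nor the norm of $\sigma$ appears in \eqref{eq:transfer}. The group may be huge, and $\sigma$ may be large compared with the element $a$ that it imitates. Both freedoms will be used.

\section{Renormed free modules}\label{sec:modules}

Fix $a_1,\dots,a_m$ in the closed unit ball of $U$ and $\varepsilon>0$. We want data $E,\Gamma,\omega,\tau$ for which the right side of \eqref{eq:transfer} is of order $K\varepsilon$ for each $a_i$. The requirements almost dictate the module and its norm.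

Suppose a finite group $G$, with identity $e$, acts on $E$ by isometric automorphisms $\theta_g$ with $\theta_k\theta_h=\theta_{hk}$, and $a_i$ is to be imitated by $\sigma_i=\sum_j\theta_{s_{ij}}$ for some $s_{ij}\in G$. To $x\in E$ attach the function $f_x:G\to U$, $f_x(g)=\omega(\theta_gx)$. Then $f_{\theta_hx}(g)=f_x(hg)$, and
\[
(\omega\sigma_i-r_{a_i}\omega)(\theta_gx)=\sum_jf_x(gs_{ij})-f_x(g)a_i .
\]
Call the right side $(S_if_x)(g)$. If $\|\omega\|\le1$ and $\|\omega\sigma_i-r_{a_i}\omega\|\le\varepsilon$, then $\|f_x\|_\infty\le\|x\|$ and $\|S_if_x\|_\infty\le\varepsilon\|x\|$. So we take for $E$ all functions $G\to U$, with the smallest norm satisfying these inequalities. The second term in \eqref{eq:transfer} is then small by construction, and the whole difficulty is to find the vector $\tau$. It must have $\tau(e)=1$ and norm at most $1$, which requires $S_i\tau\approx0$, a relation on the right; and it must satisfy $\sigma_i\tau\approx a_i\cdot\tau$, the same relation on the left.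

An exact solution is impossible in general. The operator $(Tf)(g)=\sum_jf(gs_{ij})$ lies in the finite-dimensional algebra spanned by right translations, so $q(T)=0$ for some polynomial $q\ne0$. If $S_i\tau=0$, then $T^n\tau=\tau a_i^n$ for all $n$, so $q(a_i)=\tau(e)q(a_i)=0$ and $a_i$ is algebraic. Approximate solutions always exist.

\begin{lemma}\label{lem:group}
Let $a_1,\dots,a_m\in U$ with $\|a_i\|\le1$, and let $\eta>0$. There are a finite group $G$, elements $s_{ij}\in G$ $(1\le i\le m,\ 1\le j\le7)$ and a function $\tau:G\to U$ with $\tau(e)=1$ and $\|\tau(g)\|\le1$ for all $g$, such that for all $g\in G$ and all $i$,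
\begin{equation}\label{eq:simulate}
\Big\|\sum_{j=1}^7\tau(s_{ij}g)-a_i\tau(g)\Big\|\le\eta,\qquad\Big\|\sum_{j=1}^7\tau(gs_{ij})-\tau(g)a_i\Big\|\le\eta .
\end{equation}
\end{lemma}

We prove the lemma in Section~\ref{sec:group} and first derive the main estimate from it.

\begin{proposition}\label{prop:estimate}
Let $\mathbf a=(a_1,\dots,a_m)$ with $a_i\in U$, $\|a_i\|\le1$, and let $0<\varepsilon\le1$. There is a contractive left module $E=E(\mathbf a,\varepsilon)$, equal to a finite power $U^n$ with an equivalent norm, such that for every $K>K(E)$ there is $M\in(U\hat\otimes U)''$ with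
\[
\|M\|\le K,\qquad\pi''(M)=1,\qquad\|a_i\cdot M-M\cdot a_i\|\le2K\varepsilon\quad(1\le i\le m).
\]
\end{proposition}

\begin{proof}
Take $G$, $s_{ij}$, $\tau$ from Lemma~\ref{lem:group} with $\eta=\varepsilon^2/8$. Let $E=U^G$ be the space of functions $f:G\to U$ with $(u\cdot f)(g)=uf(g)$, and put
\[
(S_if)(g)=\sum_{j=1}^7f(gs_{ij})-f(g)a_i,\qquad\|f\|_E=\max\Big\{\|f\|_\infty,\ \varepsilon^{-1}\max_i\|S_if\|_\infty\Big\}.
\]
Since $\|S_if\|_\infty\le8\|f\|_\infty$, we have $\|f\|_\infty\le\|f\|_E\le(8/\varepsilon)\|f\|_\infty$, and the norm is equivalent to the product norm. The operators $S_i$ act on the right, both in $G$ and in $U$, so they commute with what acts on the left. First, $S_i(u\cdot f)=u\cdot S_if$, which makes $E$ contractive. Second, for $h\in G$ let $(\theta_hf)(g)=f(hg)$. Then $\theta_h$ is a module map with $\theta_k\theta_h=\theta_{hk}$, it preserves $\|\cdot\|_\infty$, and $S_i\theta_h=\theta_hS_i$ because both send $f$ to $g\mapsto\sum_jf(hgs_{ij})-f(hg)a_i$. So $\Gamma=\{\theta_h:h\in G\}$ is a finite group of isometric automorphisms of $E$.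

Let $\omega(f)=f(e)$, a morphism of norm at most $1$ with $\omega(\tau)=1$. The second inequality in \eqref{eq:simulate} says that $\|S_i\tau\|_\infty\le\eta\le\varepsilon$, so $\|\tau\|_E\le1$. Proposition~\ref{prop:transfer} applies, and we estimate its two terms for $a=a_i$ and $\sigma=\sigma_i=\sum_j\theta_{s_{ij}}$. For $f\in E$,
\[
(\omega\sigma_i-r_{a_i}\omega)f=\sum_jf(s_{ij})-f(e)a_i=(S_if)(e),
\]
which has norm at most $\varepsilon\|f\|_E$. The function $a_i\cdot\tau-\sigma_i\tau$ takes the value $a_i\tau(g)-\sum_j\tau(s_{ij}g)$ at $g$, so its supremum norm is at most $\eta$ by the first inequality in \eqref{eq:simulate}, and $\|a_i\cdot\tau-\sigma_i\tau\|_E\le8\eta/\varepsilon=\varepsilon$. Now \eqref{eq:transfer} gives the bound $2K\varepsilon$.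
\end{proof}

The order of the choices matters: the penalty $\varepsilon^{-1}$ magnifies the left defect of $\tau$ by $8/\varepsilon$, so $\eta$ is chosen much smaller than $\varepsilon$, and $G$ is chosen last. Proposition~\ref{prop:estimate} holds for every Banach algebra and uses no flatness hypothesis. It is useful only if $K(E)\,\varepsilon$ is small, and nothing guarantees this in general: the splitting of Lemma~\ref{lem:retract}(i) gives only $K(E)\le8|G|/\varepsilon$.

\section{A finite group imitating given elements}\label{sec:group}

The plan for Lemma~\ref{lem:group} is to solve the equations \eqref{eq:simulate} exactly on an infinite group by a function that decays, to cut the function off far from the identity, and to transplant it to a finite quotient. The error is then the size of the function at the cut.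

The group $\mathbb Z$ does not work. The equation $c\,\tau(k+1)=\tau(k)a$, with $c\neq0$ and $\tau(0)=1$, forces $\tau(-1)a=c$, so $a$ would be left invertible. The symmetric equation $c\,(\tau(k+1)+\tau(k-1))=\tau(k)a$ can always be solved, but already for scalar $a$ its two characteristic roots have product $1$, so no nonzero solution tends to $0$ at both ends. On a regular tree of degree $d$ the picture changes. A vertex at distance $n\ge1$ from the root has one neighbor at distance $n-1$ and $d-1$ neighbors at distance $n+1$, so a radial solution satisfies $(d-1)P_{n+1}+P_{n-1}=aP_n$. The unknown term carries the large coefficient $d-1$, and this forces decay. The induction $\|P_n\|\le\gamma^n$ closes when $(d-1)\gamma^2\ge1+\gamma$; we take $\gamma=\frac12$ and $d=7$. This is the place where an element of norm at most $1$ is imitated by a sum of seven group elements.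

Let $W$ be the free product of $7m$ copies of $\mathbb Z/2$, with generators $t_{ij}$ ($1\le i\le m$, $1\le j\le7$); we call $i$ the \emph{index} of the letter $t_{ij}$. We recall two standard facts. Each element of $W$ is represented by a unique \emph{reduced} word, one with no two adjacent letters equal; its length is $|w|$, and $e$ is the empty word. For a generator $t$, the reduced word of $tw$ is obtained by deleting the first letter of $w$ if that letter is $t$ and by prefixing $t$ otherwise, and likewise for $wt$ at the last letter. Secondly, any assignment of elements $x_{ij}$ with $x_{ij}^2=1$ in a group extends to a homomorphism from $W$ with $t_{ij}\mapsto x_{ij}$.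

\begin{proof}[Proof of Lemma~\ref{lem:group}]
\emph{Step 1: an exact decaying solution on $W$.} For $a\in U$ define polynomials in $a$ by
\[
P_0(a)=1,\qquad P_1(a)=a/7,\qquad 6P_{n+1}(a)=aP_n(a)-P_{n-1}(a)\quad(n\ge1).
\]
If $\|a\|\le1$, then $\|P_n(a)\|\le2^{-n}$: this holds for $n=0,1$, and inductively $\|P_{n+1}(a)\|\le\frac16(2^{-n}+2^{-n+1})=2^{-n-1}$.

For $m=1$ the solution is the radial function $P_{|w|}(a_1)$. For several elements that need not commute, note that left multiplication by the letters of index $i$ changes only the initial run of letters of index $i$. So split a reduced word $w$ into maximal \emph{blocks} of consecutive letters with the same index. If the blocks have indices $i_1,\dots,i_k$ (consecutive ones distinct) and lengths $n_1,\dots,n_k$, put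
\[
\varphi(w)=P_{n_1}(a_{i_1})P_{n_2}(a_{i_2})\cdots P_{n_k}(a_{i_k}),\qquad\varphi(e)=1 .
\]
For instance, $\varphi(t_{11}t_{12}t_{11}t_{23}t_{15})=P_3(a_1)P_1(a_2)P_1(a_1)$. Then $\|\varphi(w)\|\le2^{-|w|}$, and we claim that
\begin{equation}\label{eq:exact}
\sum_{j=1}^7\varphi(t_{ij}w)=a_i\varphi(w),\qquad\sum_{j=1}^7\varphi(wt_{ij})=\varphi(w)a_i\qquad(w\in W,\ 1\le i\le m).
\end{equation}
For the first identity, write $w=bw'$, where $b$ is the longest initial segment of letters of index $i$ and $n=|b|\ge0$. Then $w'$ is empty or begins with another index, and $\varphi(w)=P_n(a_i)\varphi(w')$. If $n=0$, each of the seven letters $t_{ij}$ creates a new block of length $1$, and the sum is $7P_1(a_i)\varphi(w)=a_i\varphi(w)$. If $n\ge1$, exactly one $t_{ij}$ equals the first letter of $w$ and shortens $b$ to length $n-1$ (for $n=1$ the block disappears, in agreement with $P_0=1$), while the other six lengthen it to $n+1$. The sum is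
\[
\big(P_{n-1}(a_i)+6P_{n+1}(a_i)\big)\varphi(w')=a_iP_n(a_i)\varphi(w')=a_i\varphi(w).
\]
For the second identity, write $w=w'b$ with $b$ the longest final segment of index $i$. The same count gives $\varphi(w)\,7P_1(a_i)=\varphi(w)a_i$ if $b$ is empty, and otherwise $\varphi(w')a_iP_n(a_i)=\varphi(w')P_n(a_i)a_i=\varphi(w)a_i$, because $a_i$ commutes with $P_n(a_i)$.

\emph{Step 2: a finite quotient that is injective on a ball.} Choose $r\ge2$ with $7\cdot2^{-r}\le\eta$, and let $B_n=\{w\in W:|w|\le n\}$, a finite set. Let each generator $t$ act on $B_r$ by $x\mapsto tx$ if $tx\in B_r$ and $x\mapsto x$ otherwise. This map is its own inverse: it exchanges $x$ and $tx$ when both lie in $B_r$ and fixes the other points. We obtain a homomorphism $q$ from $W$ to the symmetric group of $B_r$. Let $G=q(W)$ and $s_{ij}=q(t_{ij})$. If $w\in B_r$, then applying the letters of $w$ to the point $e\in B_r$ from right to left produces the successive final segments of $w$, all in $B_r$; so $q(w)$ maps the point $e$ to $w$. Hence $q$ is injective on $B_r$.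

\emph{Step 3: the function $\tau$.} Define $\tau(q(w))=\varphi(w)$ for $w\in B_{r-1}$ and $\tau=0$ on $G\setminus q(B_{r-1})$. Then $\tau(e)=1$ and $\|\tau(g)\|\le1$. The support is one layer smaller than the ball on which $q$ is injective, so that the relations of $G$ create no new neighbors of the support. Precisely, let $\varphi^\circ=\varphi$ on $B_{r-1}$ and $\varphi^\circ=0$ on $W\setminus B_{r-1}$. We claim that for $w\in B_r$ and each generator $t$,
\begin{equation}\label{eq:lift}
\tau(q(w))=\varphi^\circ(w),\qquad\tau(q(tw))=\varphi^\circ(tw),\qquad\tau(q(wt))=\varphi^\circ(wt).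
\end{equation}
The first equality holds by injectivity on $B_r$. The second holds by definition if $tw\in B_{r-1}$. If $tw\notin B_{r-1}$, we must show that $q(tw)\notin q(B_{r-1})$. Suppose $q(tw)=q(w')$ with $w'\in B_{r-1}$. Then $q(w)=q(tw')$ with $w,tw'\in B_r$, so $w=tw'$ and $tw=w'\in B_{r-1}$, a contradiction. The third equality follows in the same way from $q(w)=q(w't)$.

\emph{Step 4: the defects.} Let $g\notin q(B_r)$. Then $\tau(g)=0$. Also $\tau(s_{ij}g)=0$, since $s_{ij}g=q(w')$ with $w'\in B_{r-1}$ would give $g=q(t_{ij}w')\in q(B_r)$; and $\tau(gs_{ij})=0$ for the same reason with $w't_{ij}$. So both defects in \eqref{eq:simulate} vanish at $g$.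

Let $g=q(w)$ with $w\in B_r$. By \eqref{eq:lift} the left defect at $g$ is $d=\sum_j\varphi^\circ(t_{ij}w)-a_i\varphi^\circ(w)$, and $|t_{ij}w|=|w|\pm1$.
\begin{itemize}
\item If $|w|\le r-2$, all words involved lie in $B_{r-1}$, and $d=0$ by \eqref{eq:exact}.
\item If $|w|=r-1$, then by \eqref{eq:exact} $d$ is minus the sum of $\varphi(t_{ij}w)$ over those $j$ with $|t_{ij}w|=r$, so $\|d\|\le7\cdot2^{-r}$.
\item If $|w|=r$, then $\varphi^\circ(w)=0$ and $d$ is the sum of $\varphi(t_{ij}w)$ over those $j$ with $|t_{ij}w|=r-1$. There is at most one such $j$, so $\|d\|\le2^{-(r-1)}\le7\cdot2^{-r}$.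
\end{itemize}
The right defect is $\sum_j\varphi^\circ(wt_{ij})-\varphi^\circ(w)a_i$, and the same three cases apply with $wt_{ij}$ in place of $t_{ij}w$ and the second identity of \eqref{eq:exact}. Since $7\cdot2^{-r}\le\eta$, the lemma follows.
\end{proof}

The sphere $|w|=r$ has $7m(7m-1)^{r-1}$ points, far more than $2^r$, so the number of points at which a defect can occur outgrows the decay of $\varphi$. The cut is cheap because the norm on $U^G$ is built from supremum norms, which see only the largest single defect.

\section{Proofs of the theorems}\label{sec:proofs}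

For each finite tuple $\mathbf a$ in the closed unit ball of $U$ and each $n\in\mathbb N$, fix a module $E(\mathbf a,1/n)$ as in Proposition~\ref{prop:estimate}.

\begin{definition}\label{def:EA}
The module $E_A$ is the $\ell^1$-sum of the modules $E(\mathbf a,1/n)$ over all finite tuples $\mathbf a=(a_1,\dots,a_m)$ in the closed unit ball of $A^\sharp$ and all $n\in\mathbb N$.
\end{definition}

\begin{lemma}\label{lem:limit}
If $K<\infty$ and $K(E(\mathbf a,1/n))<K$ for all $\mathbf a$ and $n$, then $U$ has a virtual diagonal of norm at most $K$.
\end{lemma}

\begin{proof}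
For a nonempty finite subset $S$ of the closed unit ball of $U$ and $n\in\mathbb N$, let $C(S,n)$ be the set of $M\in(U\hat\otimes U)''$ with $\|M\|\le K$, $\pi''(M)=1$ and $\|a\cdot M-M\cdot a\|\le2K/n$ for all $a\in S$. It is nonempty by Proposition~\ref{prop:estimate}, applied to an enumeration of $S$. The maps $\pi''$ and $M\mapsto a\cdot M-M\cdot a$ are adjoints of bounded operators, hence weak* continuous, and closed balls of a dual space are weak* compact by the Banach--Alaoglu theorem; so $C(S,n)$ is weak* compact. Since $C(S,n)\cap C(S',n')\supseteq C(S\cup S',\max\{n,n'\})$, these sets have the finite intersection property. A point $M$ of their intersection has $\|M\|\le K$ and $\pi''(M)=1$, and it commutes with the unit ball of $U$, hence with $U$.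
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Let $\kappa$ and $\kappa_0$ be the first and the second supremum, so that $\kappa_0\le\kappa$. Lemma~\ref{lem:easy} gives $\kappa\le AM(U)$. The modules $E(\mathbf a,1/n)$ are finite powers of $U$ with equivalent contractive norms, so if $\kappa_0<K<\infty$, Lemma~\ref{lem:limit} gives $AM(U)\le K$. Hence $AM(U)\le\kappa_0$, and the three quantities are equal. Finally, a virtual diagonal satisfies $1=\|\pi''(M)\|\le\|M\|$ because $\|1\|=1$ and $\|\pi\|\le1$, so $AM(U)\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]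
By Theorem~\ref{thm:known}, (a) implies (b) and (c), and (b) implies (d) since $E_A$ is a left module. The summands of $E_A$ are isomorphic to finite free modules by Proposition~\ref{prop:estimate}.

Assume (d). This is the only place where flatness enters: $K(E_A)<\infty$ by Lemma~\ref{lem:flat}, and by \eqref{eq:sum} every summand satisfies $K(E(\mathbf a,1/n))<K(E_A)+1$. Lemma~\ref{lem:limit} gives a virtual diagonal for $U$, and $A$ is amenable by Lemma~\ref{lem:johnson}. Thus (a), (b) and (d) are equivalent.

Assume (c), and let $A^{\mathrm{op}}$ be $A$ with the reversed product $a\circ b=ba$. Right $A$-modules are left $A^{\mathrm{op}}$-modules and left $A$-modules are right $A^{\mathrm{op}}$-modules, compatibly with morphisms and with \eqref{eq:dual}. So every left $A^{\mathrm{op}}$-module is flat, and $A^{\mathrm{op}}$ is amenable by the implication (b)$\Rightarrow$(a). Let $X$ be an $A$-bimodule and $D:A\to X'$ a continuous derivation. Exchange the two actions, $a*x=x\cdot a$ and $x*a=a\cdot x$; this makes $X$ an $A^{\mathrm{op}}$-bimodule and exchanges the actions on $X'$ as well. Since $D(a\circ b)=b\cdot Da+Db\cdot a=Da*b+a*Db$,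 the map $D$ is a derivation on $A^{\mathrm{op}}$, so $Da=a*\xi-\xi*a=a\cdot(-\xi)-(-\xi)\cdot a$ for some $\xi\in X'$. Hence $A$ is amenable.
\end{proof}

\begin{remark}\label{rem:uniform}
By Lemma~\ref{lem:retract}(i), each renormed free module in Theorem~\ref{thm:constant} has $K(E)<\infty$, over any Banach algebra. What characterizes amenability is the uniformity of these constants: if their supremum is finite, then $A$ is amenable by Theorem~\ref{thm:constant} and Lemma~\ref{lem:johnson}; if $A$ is amenable, then $E_A$ is flat, Lemma~\ref{lem:limit} gives $AM(U)<\infty$ as in the proof above, and the supremum is finite. For non-amenable $A$, the module $E_A$ is a non-flat $\ell^1$-sum of modules each isomorphic to a finite free module, so the phenomenon of Example~\ref{ex:nilpotent} occurs over every non-amenable Banach algebra.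
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Homological properties of modules},
\texttt{http://www1.maths.leeds.ac.uk/\textasciitilde{}pmt6hgd/Slides/homologyedmontonslides.pdf}.

\end{thebibliography}
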